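\title{Forests minimize the probability of being connected among bridge-addable classes}

\begin{abstract}
A set of graphs on $\{1,\dots,n\}$ is bridge-addable if adding an edge between two different components of a member gives a member. We prove that, for every $n$, a uniformly random graph from a nonempty bridge-addable set is connected with probability at least that of a uniformly random forest on $\{1,\dots,n\}$, with equality only for the set of all forests. The proof reduces the problem to up-sets of forests and then runs a weighted double count that loses nothing for the set of all forests. The weights come from a recursive construction of nonnegative numbers on the edges of trees. The method also gives a version in which graphs are weighted by their numbers of edges and components, and a sharp bound on the ratio of $k$-component graphs to connected graphs for $k\le (n+1)/2$.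
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple, $[n]=\{1,\dots,n\}$, and $\kappa(G)$ is the number of components of $G$. An edge of $G$ is a \emph{bridge} if deleting it increases the number of components; equivalently, if it lies on no cycle. A set $\mathcal A_n$ of graphs on the vertex set $[n]$ is \emph{bridge-addable} if $G+uv\in\mathcal A_n$ whenever $G\in\mathcal A_n$ and $u,v$ lie in different components of $G$. The new edge $uv$ is a bridge of $G+uv$. A class $\mathcal A$ of graphs closed under isomorphism is bridge-addable if it has the same closure property, and then $\mathcal A_n$ denotes the set of its members on $[n]$. Forests, triangle-free graphs and bipartite graphs are examples, because a new bridge creates no cycle; so are the graphs that have a perfect matching.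

Let $\mathcal A_n\neq\emptyset$ and let $R_n$ be uniformly distributed on $\mathcal A_n$. Bridge-addability pushes $R_n$ toward connectivity, since every disconnected member forces members with fewer components. The question is how strong this push is in the worst case. McDiarmid, Steger and Welsh showed that $\mathbb P(R_n\text{ connected})\ge 1/\mathrm e$ for every bridge-addable class. On the other side, let $\mathcal F_n$ be the set of forests on $[n]$ and let $F_n$ be uniform on $\mathcal F_n$. There are $n^{n-2}$ trees on $[n]$ (Cayley's formula) and $|\mathcal F_n|\sim \mathrm e^{1/2}n^{n-2}$, so $\mathbb P(F_n\text{ connected})\to \mathrm e^{-1/2}$. The following conjecture is posed in \cite{slides}.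

\medskip
\noindent\textbf{Conjecture.} \emph{If $\mathcal A$ is a bridge-addable class and $\mathcal A_n\ne\emptyset$, then $\mathbb P(R_n\text{ connected})\ge\mathbb P(F_n\text{ connected})$.}
\medskip

For $n=2$ the left side is $1$ or $1/2$ and the right side is $1/2$. For $n=3$ there are $1+3+3$ forests, so the right side is $3/7$, while the class of all graphs gives $4/8$.

\subsection*{Why forests}
For a set $\mathcal G$ of graphs let $\mathcal G^{(k)}$ be the set of its members with exactly $k$ components, and let $e_2(G)$ be the number of unordered pairs of vertices in different components of $G$. Let $2\le k\le n$. The map $(G,uv)\mapsto(G+uv,uv)$ sends the pairs with $G\in\mathcal A_n^{(k)}$ and $u,v$ in different components injectively to pairs consisting of a graph in $\mathcal A_n^{(k-1)}$ and one of its bridges. The bridges of a graph with $k-1$ components form a forest on $[n]$ with at least $k-1$ components, so there are at most $n-k+1$ of them. Hence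
\begin{equation}\label{eq:plain}
\sum_{G\in\mathcal A_n^{(k)}}e_2(G)\le (n-k+1)\,\bigl|\mathcal A_n^{(k-1)}\bigr| .
\end{equation}
For $\mathcal A_n=\mathcal F_n$ this is an equality: every edge of a forest is a bridge, and deleting it leaves a forest. In this sense forests have as many graphs with $k$ components as the graphs with $k-1$ components can support, which makes them the natural candidate for the extremal class.

The difficulty is that \eqref{eq:plain} counts graphs with the weight $e_2(G)$, which is far from constant. Moving a vertex from a component of size $b\ge2$ to one of size $a\geq b$ decreases $e_2$, so $e_2$ is smallest for the sizes $(n-k+1,1,\dots,1)$, and $e_2(G)\ge (k-1)(n-k+1)$. This gives $|\mathcal A_n^{(k)}|\le|\mathcal A_n^{(k-1)}|/(k-1)$, hence $|\mathcal A_n|\le|\mathcal A_n^{(1)}|\sum_{j\ge0}1/j!$, which is the bound $1/\mathrm e$. For forests this step is wasteful: it gives $|\mathcal F_n^{(2)}|\le|\mathcal F_n^{(1)}|$, whereas the ratio is $(n-1)(n+6)/(2n^2)$, as we compute in Section~\ref{sec:two}. We shall put weights on the added edges so that the count remains an equality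 for forests at every step.

\subsection*{Results}
The conjecture holds for every $n$, and closure under isomorphism is not needed.

\begin{theorem}\label{thm:main}
Let $\mathcal A_n\neq\emptyset$ be a bridge-addable set of graphs on $[n]$, and let $R_n$ and $F_n$ be uniform on $\mathcal A_n$ and $\mathcal F_n$. Then
\[
\mathbb P(R_n\text{ connected})\ \ge\ \mathbb P(F_n\text{ connected})=\frac{n^{n-2}}{|\mathcal F_n|},
\]
with equality if and only if $\mathcal A_n=\mathcal F_n$.
\end{theorem}

The core of the proof is a statement about forests. Call $\mathcal U\subseteq\mathcal F_n$ an \emph{up-set} if it is bridge-addable. These are exactly the up-sets of $\mathcal F_n$ ordered by inclusion of edge sets: if $F\subseteq F'$ are forests and the edges of $F'$ missing from $F$ are added one at a time, each joins two different components, since otherwise $F'$ would contain a cycle. Put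
\[
N_k=\bigl|\mathcal F_n^{(k)}\bigr|,\qquad Z_n(z)=\frac1{N_1}\sum_{k=1}^nN_kz^{k-1},
\]
so that $N_1=n^{n-2}$ and $Z_n(1)=|\mathcal F_n|/n^{n-2}$.

\begin{theorem}\label{thm:upset}
Let $n\ge2$ and $0<z\le n^2/(2n+1)$; for $n=2$ let $z>0$ be arbitrary. For every up-set $\mathcal U\subseteq\mathcal F_n$,
\[
\sum_{F\in\mathcal U}z^{\kappa(F)-1}\le Z_n(z)\,\bigl|\mathcal U^{(1)}\bigr| ,
\]
and for $\mathcal U\ne\emptyset$ equality holds if and only if $\mathcal U=\mathcal F_n$.
\end{theorem}

The value $z=1$ is allowed for every $n\ge2$, because $n^2\ge2n+1$ for $n\ge3$. For $z=1$ the theorem says that $\mathbb P(F_n\in\mathcal U)\le\mathbb P(T_n\in\mathcal U)$ for every up-set $\mathcal U$, where $T_n$ is a uniformly random tree on $[n]$. Recall Strassen's theorem for a finite partially ordered set: if $\mu(U)\le\mu'(U)$ for two probability measures $\mu,\mu'$ and all up-sets $U$, then there are random elements $X$ and $X'$ with laws $\mu$ and $\mu'$ on one probability space such that $X\le X'$. Thus $F_n$ and $T_n$ can be coupled so that $F_n\subseteq T_n$.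

\begin{theorem}\label{thm:more}
Let $\mathcal A_n\neq\emptyset$ be a bridge-addable set of graphs on $[n]$.
\begin{itemize}
\item[(a)] Let $n\ge2$ and $\lambda,\zeta>0$ with $\zeta/\lambda\le n^2/(2n+1)$. If $R_n\in\mathcal A_n$ and $F_n\in\mathcal F_n$ are chosen with probability proportional to $\lambda^{|E(G)|}\zeta^{\kappa(G)}$, then $\mathbb P(R_n\text{ connected})\ge\mathbb P(F_n\text{ connected})$, with equality if and only if $\mathcal A_n=\mathcal F_n$.
\item[(b)] If $R_n$ and $F_n$ are uniform and $2\le k\le(n+1)/2$, then
\[
\frac{\mathbb P(\kappa(R_n)=k)}{\mathbb P(\kappa(R_n)=1)}\le\frac{\mathbb P(\kappa(F_n)=k)}{\mathbb P(\kappa(F_n)=1)} .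
\]
\end{itemize}
\end{theorem}

The denominator on the left in (b) is positive, since joining components repeatedly produces a connected member of $\mathcal A_n$. All bounds in Theorems~\ref{thm:main} and~\ref{thm:more} are sharp, because $\mathcal F_n$ is itself bridge-addable.

Section~\ref{sec:reduction} derives Theorems~\ref{thm:main} and~\ref{thm:more}(a) from Theorem~\ref{thm:upset}. Section~\ref{sec:two} shows the weighted count for two components and isolates the weights that are needed; Section~\ref{sec:weights} constructs them. Section~\ref{sec:step} passes from $k$ to $k-1$ components and proves Theorem~\ref{thm:more}(b), and Section~\ref{sec:iterate} proves Theorem~\ref{thm:upset}.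

\section{From graphs to up-sets of forests}\label{sec:reduction}

Adding an edge between two components changes the set of bridges and nothing else. So we group the graphs by what remains when the bridges are deleted, and in each group we replace this remainder by a fixed spanning forest. The vertex set stays $[n]$, so every group can be compared with $\mathcal F_n$.

Let $\mathrm{Br}(G)$ be the set of bridges of $G$. The graph $G-\mathrm{Br}(G)$ is bridgeless: each of its edges lies on a cycle of $G$, and this cycle contains no bridge of $G$. For every bridgeless graph $H$ on $[n]$ fix a forest $S_H\subseteq H$ on $[n]$ that consists of one spanning tree of each component of $H$. Given a bridge-addable set $\mathcal A_n$, put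
\[
\mathcal A_H=\{G\in\mathcal A_n: G-\mathrm{Br}(G)=H\},\qquad \psi_H(G)=S_H\cup\mathrm{Br}(G)\quad(G\in\mathcal A_H).
\]
The sets $\mathcal A_H$ partition $\mathcal A_n$.

\begin{lemma}\label{lem:reduction}
For $G\in\mathcal A_H$, the graph $\psi_H(G)$ is a forest on $[n]$ that contains $S_H$ and has the same component vertex sets as $G$. The map $\psi_H$ is injective, and $\mathcal U_H=\psi_H(\mathcal A_H)$ is an up-set.
\end{lemma}

\begin{proof}
A cycle in $\psi_H(G)$ is a cycle of $G$, so it contains no bridge of $G$ and lies in the forest $S_H$, which is impossible. Since $G=H\cup\mathrm{Br}(G)$ and two vertices are joined by a path in $S_H$ exactly when they are joined by a path in $H$, the graphs $G$ and $\psi_H(G)$ have the same component vertex sets. As $\mathrm{Br}(G)$ is disjoint from $E(H)\supseteq E(S_H)$, it consists of the edges of $\psi_H(G)$ outside $S_H$; this recovers $G=H\cup\mathrm{Br}(G)$ from $\psi_H(G)$. Finally let $u,v$ lie in different components of $\psi_H(G)$, hence of $G$. Then $G+uv\in\mathcal A_n$ by bridge-addability. The graphs $G$ and $G+uv$ have the same cycles, so $\mathrm{Br}(G+uv)=\mathrm{Br}(G)\cup\{uv\}$.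 Therefore $G+uv\in\mathcal A_H$ and $\psi_H(G+uv)=\psi_H(G)+uv$, which shows $\psi_H(G)+uv\in\mathcal U_H$.
\end{proof}

For example, let $n=4$, let $H$ be the triangle on $\{1,2,3\}$ together with the isolated vertex $4$, and suppose $H\in\mathcal A_4$. Then $\mathcal A_H=\{H,\,H+14,\,H+24,\,H+34\}$, and $\mathcal U_H$ consists of a path on $\{1,2,3\}$ with $4$ isolated and the three trees that contain it. This set is not closed under isomorphism. The reduction therefore needs Theorem~\ref{thm:upset} for arbitrary up-sets, even when $\mathcal A$ is closed under isomorphism.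

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:more}(a) from Theorem~\ref{thm:upset}]
For $n=1$ there is one graph and nothing to prove. Let $n\ge2$, let $\lambda,\zeta>0$ be such that $z=\zeta/\lambda$ satisfies the hypothesis of Theorem~\ref{thm:upset}, and let $W(G)=\lambda^{|E(G)|}\zeta^{\kappa(G)}$. This covers Theorem~\ref{thm:more}(a) and, with $\lambda=\zeta=1$, Theorem~\ref{thm:main}. For $G\in\mathcal A_H$ the forest $\psi_H(G)$ has $\kappa(G)$ components and so $n-\kappa(G)$ edges. Thus $|\mathrm{Br}(G)|=n-\kappa(G)-|E(S_H)|$ and $|E(G)|=|E(H)|+|\mathrm{Br}(G)|$, which gives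
\[
W(G)=c_H\,z^{\kappa(G)-1},\qquad c_H=z\,\lambda^{\,n+|E(H)|-|E(S_H)|}>0 .
\]
By Lemma~\ref{lem:reduction} and Theorem~\ref{thm:upset},
\begin{equation}\label{eq:H}
\sum_{G\in\mathcal A_H}W(G)=c_H\sum_{F\in\mathcal U_H}z^{\kappa(F)-1}\le Z_n(z)\,c_H\,\bigl|\mathcal U_H^{(1)}\bigr|=Z_n(z)\sum_{G\in\mathcal A_H^{(1)}}W(G).
\end{equation}
Summing over $H$ gives $\mathbb P(R_n\text{ connected})\ge1/Z_n(z)$. On $\mathcal F_n$ the weight $W(F)=\lambda^nz^{\kappa(F)}$ is proportional to $z^{\kappa(F)-1}$, so $\mathbb P(F_n\text{ connected})=1/Z_n(z)$.

Suppose that equality holds. Then \eqref{eq:H} is an equality for every $H$ with $\mathcal A_H\ne\emptyset$, so $\mathcal U_H=\mathcal F_n$ contains the edgeless forest. Every member of $\mathcal U_H$ contains $S_H$, so $S_H$ has no edges and neither has $H$. Thus $\mathcal A_n=\mathcal A_H$ for the edgeless $H$, for which $\psi_H$ is the identity, and $\mathcal A_n=\mathcal U_H=\mathcal F_n$. Conversely, for $\mathcal A_n=\mathcal F_n$ the two probabilities are the same.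
\end{proof}

\section{Two components against one}\label{sec:two}

Consider the first comparison, $|\mathcal U^{(2)}|\le (N_2/N_1)\,|\mathcal U^{(1)}|$ for up-sets $\mathcal U$. Give each two-component forest $F$ one unit of mass and let it distribute this mass among the trees $F+pq$ that contain it. Suppose this can be done so that every tree receives the same amount $f$. That is, suppose there are numbers $\theta(T,e)\ge0$, for trees $T$ on $[n]$ and $e\in E(T)$, such that $\sum_{pq}\theta(F+pq,pq)=1$ for every two-component forest $F$, the sum being over the edges $pq$ that join its components, and $\sum_{e\in E(T)}\theta(T,e)=f$ for every tree $T$. The mass of $\mathcal U^{(2)}$ is sent into $\mathcal U^{(1)}$ because $\mathcal U$ is an up-set, so $|\mathcal U^{(2)}|\le f\,|\mathcal U^{(1)}|$. For $\mathcal U=\mathcal F_n$ no mass is lost or left out, so $f=N_2/N_1$.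

For $n=3$ the choice $\theta=1/2$ works, with $f=1$. The case $n=4$ is the first in which an even split fails.

\begin{example}\label{ex:four}
Let $n=4$. There are $N_1=16$ trees ($4$ stars and $12$ paths) and $N_2=\binom62=15$, since any two edges form a forest; so $f=15/16$. If a forest with component sizes $a,b$ sends $1/(ab)$ to each of its $ab$ trees, then a star receives $3\cdot\frac13=1$ and a path receives $\frac13+\frac14+\frac13=\frac{11}{12}$. Stars receive too much, and the resulting bound is only $|\mathcal U^{(2)}|\le|\mathcal U^{(1)}|$. Let instead $\theta$ be $\sigma$ on an edge of a star, $\tau$ on an end edge of a path and $\omega$ on the middle edge of a path. A forest with sizes $2,2$ has four joining edges, each the middle edge of a path, so $4\omega=1$. A forest with sizes $3,1$ has one joining edge that gives a star and two that are end edges of a path, so $\sigma+2\tau=1$. The star requires $3\sigma=\frac{15}{16}$. Hence $16\sigma=5$, $16\tau=\frac{11}2$, $16\omega=4$, and the condition for the path holds: $2\tau+\omega=\frac{15}{16}$.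
\end{example}

In the example the weight of an edge is not a function of the sizes of the two parts it separates, since $\sigma\ne\tau$. To find such weights for all $n$, write the constant function in terms of the component sizes:
\[
n^2=(a+b)^2=(a^2-ab+b^2)+3ab .
\]
The constant weight $1$ sums to $ab$ over the edges that join two components of sizes $a,b$, and to $n-1$ over the edges of any tree on $n$ vertices. The following proposition supplies a second weight with the same two features.

\begin{proposition}\label{prop:eta}
For every finite set $S\neq\emptyset$ there are numbers $\eta_S(T,e)\ge0$, for trees $T$ on $S$ and $e\in E(T)$, such that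
\begin{itemize}
\item[(i)] $\sum_{e\in E(T)}\eta_S(T,e)=\binom{|S|}2$ for every tree $T$ on $S$;
\item[(ii)] $\sum_{p\in A,\,q\in B}\eta_S(F+pq,pq)=a^2-ab+b^2$ for every two-component forest $F$ on $S$ whose components have vertex sets $A,B$ of sizes $a,b$.
\end{itemize}
\end{proposition}

Given the proposition, $\theta=(\eta_{[n]}+3)/n^2$ has both required properties, with
\[
\frac{N_2}{N_1}=f=\frac{\binom n2+3(n-1)}{n^2}=\frac{(n-1)(n+6)}{2n^2}.
\]
In Example~\ref{ex:four} the numbers $16\theta-3$ are $2$, $\frac52$, $1$; they satisfy (i), as $3\cdot2=2\cdot\frac52+1=6$, and (ii), as $4\cdot1=4$ and $2+2\cdot\frac52=7$.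

\section{Weights on the edges of a tree}\label{sec:weights}

We prove Proposition~\ref{prop:eta} by induction on $|S|$. An unrooted tree has no distinguished place at which to cut it into smaller trees, so we prove a rooted statement and then average over the root.

\begin{lemma}\label{lem:nu}
For every finite set $S$ with $|S|=n\ge1$ and every $\rho\in S$ there are numbers $\nu_{S,\rho}(T,e)\ge0$, for trees $T$ on $S$ and $e\in E(T)$, such that
\begin{itemize}
\item[(i)] $\sum_{e\in E(T)}\nu_{S,\rho}(T,e)=\binom n2$ for every tree $T$ on $S$;
\item[(ii)] $\sum_{p\in A,\,q\in B}\nu_{S,\rho}(F+pq,pq)=|A|^2$ for every two-component forest $F$ on $S$ whose components have vertex sets $A\ni\rho$ and $B$.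
\end{itemize}
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:eta} from Lemma~\ref{lem:nu}]
Put $\eta_S=|S|^{-1}\sum_{\rho\in S}\nu_{S,\rho}$. Property (i) is preserved by averaging. In (ii), each of the $a$ roots in $A$ contributes $a^2$ and each of the $b$ roots in $B$ contributes $b^2$, so the sum is $(a^3+b^3)/(a+b)=a^2-ab+b^2$.
\end{proof}

The construction of $\nu_{S,\rho}$ cuts $T$ at an edge $\rho x$. This leaves a tree rooted at $\rho$, on $r$ vertices, and a tree rooted at $x$, on $m=n-r$ vertices. Two decisions remain. The first is which edge to cut. The sum in (ii) runs over different trees $F+pq$, with different edges at the root, so the rule should not refer to the shape of the tree: we choose a vertex $v\ne\rho$, cut the edge at $\rho$ that leads toward $v$, and average over $v$. The second is how to make up the total. The two smaller trees carry $\binom r2+\binom m2=\binom n2-rm$. We place the missing $rm$ on the side of $x$: an amount $r/m$ on each of the $m$ edges that meet this side, in total $r$, and a further $2r/m$ times the weights of the tree at $x$, in total $r(m-1)$. The computation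 for (ii) shows why this is the right division.

\begin{proof}[Proof of Lemma~\ref{lem:nu}]
Induction on $n$. For $n=1$ there are no edges and no two-component forests. Let $n\ge2$. For a tree $T'$ containing $\rho$, call the vertex sets of the components of $T'-\rho$ the \emph{branches} of $T'$; each branch contains exactly one neighbor of $\rho$. For a tree $T$ on $S$ and $v\in S\setminus\{\rho\}$ let $D$ be the branch of $T$ that contains $v$, let $x\in D$ be the neighbor of $\rho$, and put $m=|D|$, $r=n-m$. Then $1\le m,r\le n-1$, both $T[D]$ and $T[S\setminus D]$ are trees, and their edges together with $\rho x$ are all the edges of $T$. Define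
\[
\nu^v(T,e)=\begin{cases}
\dfrac rm & \text{if } e=\rho x,\\[2mm]
\nu_{S\setminus D,\rho}\bigl(T[S\setminus D],e\bigr)&\text{if } e\in E(T[S\setminus D]),\\[2mm]
\Bigl(1+\dfrac{2r}m\Bigr)\nu_{D,x}\bigl(T[D],e\bigr)+\dfrac rm&\text{if } e\in E(T[D]),
\end{cases}
\]
and $\nu_{S,\rho}(T,e)=\frac1{n-1}\sum_{v\ne\rho}\nu^v(T,e)\ge0$.

\emph{Property (i).} For each $v$, induction gives
\begin{align*}
\sum_e\nu^v(T,e)&=\frac rm+\binom r2+\Bigl(1+\frac{2r}m\Bigr)\binom m2+\frac rm(m-1)\\
&=\binom r2+\binom m2+r+r(m-1)=\binom n2 ,
\end{align*}
and the average over $v$ has the same value.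

\emph{Property (ii).} Let $a=|A|$, $b=|B|$, so $a+b=n$. We must show that
\[
\Sigma=\sum_{v\ne\rho}\ \sum_{p\in A,\,q\in B}\nu^v(F+pq,pq)
\]
equals $a^2(n-1)$. Let $D$ run over the branches of $F[A]$. For such a $D$ let $s=|D|$, let $x\in D$ be the neighbor of $\rho$, and put $r=a-s$ and $m=s+b$, so that $r+m=n$. The pairs $(v,p)$ fall into three types: if $v\in B$, then $p=\rho$ or $p$ lies in some $D$; if $v$ lies in some $D$, then $p\in A\setminus D$ or $p\in D$.

\emph{Type 1: $v\in B$ and $p=\rho$.} The branch of $F+\rho q$ containing $v$ is $B$, and $\rho q$ is the cut edge, so $\nu^v(F+\rho q,\rho q)=a/b$. Summing over $q\in B$ and $v\in B$ gives $b^2\cdot a/b=ab$.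

\emph{Type 2: $v\in D$ and $p\in A\setminus D$.} The branch of $F+pq$ containing $v$ is $D$, and $pq$ is an edge of the tree $F[S\setminus D]+pq$. The forest $F[S\setminus D]$ has two components, with vertex sets $A\setminus D\ni\rho$ and $B$. By induction the sum over $p\in A\setminus D$ and $q\in B$ is $r^2$. Summing over $v\in D$ gives $sr^2$.

\emph{Type 3: $v\in D\cup B$ and $p\in D$.} The branch of $F+pq$ containing $v$ is $D\cup B$. It has size $m$, its complement has size $r$, and its neighbor of $\rho$ is $x$. The forest $F[D\cup B]$ has two components, with vertex sets $D\ni x$ and $B$. By induction the sum over $p\in D$ and $q\in B$ is $(1+\frac{2r}m)s^2+\frac rm sb$. There are $m$ choices of $v$, and $b=m-s$, so the total is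
\[
(m+2r)s^2+rs(m-s)=ns^2+rsm .
\]

The branch sizes $s$ are arbitrary apart from $\sum_Ds=a-1$, so $\Sigma$ will depend on $a$ and $n$ alone if the contribution of $D$ is $s$ times a quantity that does not depend on $s$. This is what the coefficients achieve: types 2 and 3 together contribute
\[
s\,(r^2+rm+ns)=s\,(rn+ns)=s\,na .
\]
Hence $\Sigma=ab+na(a-1)=a\,(na-(n-b))=a\,(na-a)=a^2(n-1)$.
\end{proof}

\begin{example}
For $n=2$ the single edge has weight $r/m=1$. For $n=3$ and the path $x\rho y$, the choice $v=x$ gives $\rho x$ weight $2$ and $\rho y$ weight $1$, and $v=y$ does the reverse, so both edges have weight $\frac32$. For the path $\rho xy$ we always have $D=\{x,y\}$, $r=1$, $m=2$, so $\rho x$ has weight $\frac12$ and $xy$ has weight $2\cdot1+\frac12=\frac52$. Property (ii) reads $\frac12+\frac12=1^2$ for $|A|=1$ and $\frac32+\frac52=2^2$ for $|A|=2$.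
\end{example}

\section{From $k$ components to $k-1$}\label{sec:step}

With more than two components the mass is moved one level at a time, from $\mathcal U^{(k)}$ to $\mathcal U^{(k-1)}$. We do not ask that the forests with $k-1\ge2$ components all receive the same amount. If the weight $\varphi\eta+\chi$, with constants $\varphi,\chi$, is used on the component that contains the added edge, then a component of size $c$ receives $\varphi\binom c2+\chi(c-1)$, and a forest receives an amount of the form $\alpha+\beta Q$, where
\[
Q(F)=\sum_c c(c-1)
\]
and $c$ runs over the component sizes of $F$. So we need to move masses of the form $\alpha+\beta Q$. The point is that the two weights $\eta$ and $1$ suffice for this, so that the two-parameter family reproduces itself; and on trees $Q=n(n-1)$ is constant.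

\begin{proposition}\label{prop:step}
Let $2\le k\le n$ and $\alpha,\beta\in\mathbb R$, and put
\begin{equation}\label{eq:phichi}
\varphi=\frac{\alpha+n(n-1)\beta}{n^2(k-1)},\qquad
\chi=\frac{(2k-1)\alpha-(2k-1-n)\,n\beta}{n^2(k-1)} .
\end{equation}
If $\varphi\ge0$ and $\chi\ge0$, then for every up-set $\mathcal U\subseteq\mathcal F_n$
\begin{equation}\label{eq:step}
\sum_{F\in\mathcal U^{(k)}}\bigl(\alpha+\beta Q(F)\bigr)\le\sum_{F'\in\mathcal U^{(k-1)}}\Bigl((n-k+1)\chi+\frac\varphi2\,Q(F')\Bigr),
\end{equation}
with equality for $\mathcal U=\mathcal F_n$. If $\chi>0$ and equality holds, then $F'-e\in\mathcal U$ for all $F'\in\mathcal U^{(k-1)}$ and $e\in E(F')$.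
\end{proposition}

\begin{proof}
For a forest $F'$ on $[n]$ and an edge $e$ in the component with vertex set $C$ let $\Theta(F',e)=\varphi\,\eta_C(F'[C],e)+\chi$. Then $\Theta\ge\chi\ge0$.

\emph{What a forest sends.} Let $F$ have $k$ components. Let $\{a,b\}$ run over the sizes of the unordered pairs of distinct components, and put $p_2=\sum_cc^2=Q(F)+n$ and $e_2=e_2(F)=\sum_{\{a,b\}}ab$. Then $n^2=p_2+2e_2$, and $\sum_{\{a,b\}}(a^2+b^2)=(k-1)p_2$ since each component lies in $k-1$ pairs. For two components with vertex sets $C_1,C_2$ of sizes $a,b$, Proposition~\ref{prop:eta}(ii) on the set $C_1\cup C_2$ gives $\sum_{u\in C_1,v\in C_2}\Theta(F+uv,uv)=\varphi(a^2-ab+b^2)+\chi ab$. Summing over all pairs of components,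
\[
\sum_{uv}\Theta(F+uv,uv)=(k-1)\varphi\,p_2+(\chi-\varphi)\,e_2 ,
\]
where $uv$ runs over the edges that join different components of $F$. On the other hand, with $M=\alpha-n\beta$,
\[
\alpha+\beta Q(F)=M+\beta p_2=\frac M{n^2}(p_2+2e_2)+\beta p_2=\Bigl(\frac M{n^2}+\beta\Bigr)p_2+\frac{2M}{n^2}\,e_2 .
\]
The values \eqref{eq:phichi} are those that match the coefficients. Indeed $n^2(k-1)\varphi=M+n^2\beta$, and
\[
n^2(k-1)(\chi-\varphi)=(2k-2)\alpha-\bigl((2k-1-n)+(n-1)\bigr)n\beta=2(k-1)M .
\]
Hence $\sum_{uv}\Theta(F+uv,uv)=\alpha+\beta Q(F)$.

\emph{What a forest can receive.} Let $F'$ have $k-1$ components. By Proposition~\ref{prop:eta}(i), a component of size $c$ contributes $\varphi\binom c2+\chi(c-1)$ to $\sum_{e\in E(F')}\Theta(F',e)$. As $\sum_c(c-1)=n-k+1$, this sum is $(n-k+1)\chi+\frac\varphi2Q(F')$.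

\emph{The double count.} Since $\mathcal U$ is an up-set, $(F,uv)\mapsto(F+uv,uv)$ is a bijection from the pairs with $F\in\mathcal U^{(k)}$ and $uv$ joining different components of $F$ to the pairs $(F',e)$ with $F'\in\mathcal U^{(k-1)}$, $e\in E(F')$ and $F'-e\in\mathcal U$. So the left side of \eqref{eq:step} is the sum of $\Theta(F',e)$ over these pairs, while the right side is the sum over all pairs with $F'\in\mathcal U^{(k-1)}$ and $e\in E(F')$. The difference is the sum of $\Theta(F',e)$ over the pairs with $F'-e\notin\mathcal U$. It is nonnegative, it vanishes for $\mathcal U=\mathcal F_n$, and if $\chi>0$ it vanishes only when there is no such pair.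
\end{proof}

The signs of $\varphi$ and $\chi$ are used only in the last step, where the terms with $F'-e\notin\mathcal U$ are added. Everything now depends on these signs. The term $-ab$ in Proposition~\ref{prop:eta}(ii) helps: the coefficient $\chi-\varphi$ of $e_2$ may be negative, down to $-\varphi$. As a result \eqref{eq:phichi} shows that
\begin{equation}\label{eq:auto}
\alpha,\beta\ge0\ \text{ and }\ 2k-1\le n\quad\text{imply}\quad\varphi,\chi\ge0,\ \text{ and }\ \varphi,\chi>0\ \text{ if moreover }\alpha>0 .
\end{equation}
This is the source of the range of $k$ in Theorem~\ref{thm:more}(b).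

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
Let $2\le k\le(n+1)/2$. Put $\alpha_k=1$, $\beta_k=0$. For $i=k,k-1,\dots,2$ let $\varphi_i,\chi_i$ be given by \eqref{eq:phichi} with $(i,\alpha_i,\beta_i)$ in place of $(k,\alpha,\beta)$, and put $\alpha_{i-1}=(n-i+1)\chi_i$, $\beta_{i-1}=\varphi_i/2$. Since $2i-1\le n$ for all $i\le k$, downward induction with \eqref{eq:auto} shows that all these numbers are nonnegative. For an up-set $\mathcal U$, Proposition~\ref{prop:step} gives
\[
\sum_{F\in\mathcal U^{(i)}}\bigl(\alpha_i+\beta_iQ(F)\bigr)\le\sum_{F\in\mathcal U^{(i-1)}}\bigl(\alpha_{i-1}+\beta_{i-1}Q(F)\bigr)\qquad(k\ge i\ge2).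
\]
Chaining these inequalities yields $|\mathcal U^{(k)}|\le f\,|\mathcal U^{(1)}|$ with $f=\alpha_1+\beta_1n(n-1)$, which does not depend on $\mathcal U$. For $\mathcal U=\mathcal F_n$ all steps are equalities, so $f=N_k/N_1$. Apply this to each up-set $\mathcal U_H$ of Lemma~\ref{lem:reduction}. Since $\psi_H$ is injective and preserves $\kappa$, summing over $H$ gives $|\mathcal A_n^{(k)}|\le(N_k/N_1)\,|\mathcal A_n^{(1)}|$, which is (b).
\end{proof}

\section{All levels at once: proof of Theorem~\ref{thm:upset}}\label{sec:iterate}

Now every forest $F$ has its own mass $z^{\kappa(F)-1}$. Starting from the edgeless forest, each level passes on its own mass together with what it has received. Let $n\ge2$ and let $z$ be as in Theorem~\ref{thm:upset}. Put $\alpha_n=1$, $\beta_n=0$. For $k=n,n-1,\dots,2$ let $\varphi_k,\chi_k$ be given by \eqref{eq:phichi} with $(\alpha,\beta)=(\alpha_k,\beta_k)$, and put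
\begin{equation}\label{eq:rec}
\alpha_{k-1}=1+z(n-k+1)\chi_k,\qquad\beta_{k-1}=\frac z2\,\varphi_k .
\end{equation}
The quantity $w_k(F)=\alpha_k+\beta_kQ(F)$ is the most that a forest with $k$ components can hold, in units of $z^{k-1}$; the summand $1$ in \eqref{eq:rec} is its own mass.

For example, let $n=3$. Then $\varphi_3=\frac1{18}$ and $\chi_3=\frac5{18}$, so $\alpha_2=1+\frac{5z}{18}$ and $\beta_2=\frac z{36}$. On forests with one edge $Q=2$ and $w_2=1+\frac z3$: the edgeless forest has divided its mass equally among the three of them. Next $\varphi_2=\frac19(1+\frac{4z}9)$ and $\chi_2=\frac13\alpha_2$, so on trees $w_1=1+2z\chi_2+3z\varphi_2=1+z+\frac{z^2}3$, which is $Z_3(z)=(3+3z+z^2)/3$.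

The iteration must pass through the levels with $2k-1>n$, where \eqref{eq:auto} does not apply and $\chi_k$ has a negative term. The inequality $n\beta_k\le\alpha_k$ is enough to outweigh it. This is where the summand $1$ matters: $n\beta_{k-1}$ is at most $(z/n)\alpha_k$ on these levels, so it suffices to keep $(z/n)\alpha_k\le1\le\alpha_{k-1}$, and for this we need an upper bound on $\alpha_k$. The hypothesis on $z$ is used here and nowhere else.

\begin{lemma}\label{lem:signs}
We have $\varphi_k>0$ and $\chi_k>0$ for $2\le k\le n$.
\end{lemma}

\begin{proof}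
For $n=2$ only $k=2$ occurs, and $\varphi_2=\frac14$, $\chi_2=\frac34$ do not depend on $z$. Let $n\ge3$ and $\gamma=z/n\le n/(2n+1)$. Then $0<\gamma(1+\frac1n)\le\frac{n+1}{2n+1}<1$, so
\[
K=\frac1{1-\gamma(1+\frac1n)}
\]
satisfies $K>1$ and $K=1+\gamma(1+\frac1n)K$. Moreover $\gamma(2+\frac1n)\le1$, which is equivalent to $\gamma K\le1$.

\emph{The range $2k\ge n+2$.} We show by downward induction that
\begin{equation}\label{eq:inv}
1\le\alpha_k\le K,\qquad0\le n\beta_k\le\alpha_k
\end{equation}
for all $k\le n$ in this range. First note that \eqref{eq:inv} for such a $k$ implies the lemma for $k$: the numerator of $\varphi_k$ is at least $1$, and since $2k-1-n>0$,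
\[
n^2(k-1)\chi_k\ge(2k-1)\alpha_k-(2k-1-n)\alpha_k=n\alpha_k>0 .
\]
Now \eqref{eq:inv} holds for $k=n$. Suppose it holds for $k$ and that $2(k-1)\ge n+2$. By \eqref{eq:rec} and the positivity just shown, $\alpha_{k-1}\ge1$ and $\beta_{k-1}\ge0$. We have $k-1\ge n/2$ and $n-k+1\le n/2$. Dropping the nonpositive term in $\chi_k$,
\[
\chi_k\le\frac{(2k-1)\alpha_k}{n^2(k-1)}=\frac{\alpha_k}{n^2}\Bigl(2+\frac1{k-1}\Bigr)\le\frac{2K}{n^2}\Bigl(1+\frac1n\Bigr),
\]
and therefore
\[
\alpha_{k-1}\le1+\gamma n\cdot\frac n2\cdot\frac{2K}{n^2}\Bigl(1+\frac1n\Bigr)=1+\gamma\Bigl(1+\frac1n\Bigr)K=K .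
\]
Using $n\beta_k\le\alpha_k$,
\[
\varphi_k\le\frac{\alpha_k+(n-1)\alpha_k}{n^2(k-1)}=\frac{\alpha_k}{n(k-1)}\le\frac{2\alpha_k}{n^2},
\]
so $n\beta_{k-1}=\frac12\gamma n^2\varphi_k\le\gamma\alpha_k\le\gamma K\le1\le\alpha_{k-1}$. This proves \eqref{eq:inv} for $k-1$.

\emph{The range $2k\le n+1$.} Here $k<n$ because $n\ge3$, and we continue the downward induction. If $\varphi_{k+1},\chi_{k+1}>0$, then \eqref{eq:rec} gives $\alpha_k\ge1$ and $\beta_k\ge0$, and \eqref{eq:auto} gives $\varphi_k,\chi_k>0$. The two ranges cover all integers $k$ with $2\le k\le n$.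
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upset}]
Let $\mathcal U$ be an up-set. We show by downward induction on $k$, for $n\ge k\ge1$, that
\begin{equation}\label{eq:acc}
\sum_{F\in\mathcal U,\ \kappa(F)\ge k}z^{\kappa(F)-1}\le z^{k-1}\sum_{F\in\mathcal U^{(k)}}w_k(F).
\end{equation}
For $k=n$ both sides equal $z^{n-1}|\mathcal U^{(n)}|$, as $w_n=1$. Suppose \eqref{eq:acc} holds for some $k\ge2$. By Lemma~\ref{lem:signs} we may apply Proposition~\ref{prop:step} to its right side. Adding the forests with $k-1$ components,
\begin{align*}
\sum_{F\in\mathcal U,\ \kappa(F)\ge k-1}z^{\kappa(F)-1}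
&\le z^{k-2}\bigl|\mathcal U^{(k-1)}\bigr|+z^{k-1}\sum_{F\in\mathcal U^{(k)}}w_k(F)\\
&\le z^{k-2}\sum_{F'\in\mathcal U^{(k-1)}}\Bigl(1+z(n-k+1)\chi_k+\frac z2\varphi_kQ(F')\Bigr),
\end{align*}
and the summand in the last line is $w_{k-1}(F')$ by \eqref{eq:rec}.

On trees $w_1$ is the constant $f=\alpha_1+\beta_1n(n-1)$, which does not depend on $\mathcal U$, so \eqref{eq:acc} for $k=1$ reads $\sum_{F\in\mathcal U}z^{\kappa(F)-1}\le f\,|\mathcal U^{(1)}|$. For $\mathcal U=\mathcal F_n$ every step is an equality, so $N_1Z_n(z)=fN_1$ and $f=Z_n(z)$. This proves the inequality, and equality for $\mathcal U=\mathcal F_n$.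

Let $\mathcal U\neq\emptyset$ and suppose that equality holds. Since $z>0$, each of the applications of Proposition~\ref{prop:step}, for $k=n,\dots,2$, is an equality, and $\chi_k>0$ by Lemma~\ref{lem:signs}. So $\mathcal U$ is closed under deleting an edge, and being nonempty it contains the edgeless forest. An up-set that contains the least element of $\mathcal F_n$ is all of $\mathcal F_n$.
\end{proof}

With the deduction in Section~\ref{sec:reduction}, this completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:more}(a).

\begin{thebibliography}{9}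
\bibitem{slides}
\emph{Random Graphs From A Minor-Closed Class},
\texttt{http://www.aofa14.upmc.fr/slides/McDiarmid\_aofa2014.pdf}
\end{thebibliography}
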